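
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Connected cubic graphs with the most 3-edge-colorings}


\begin{abstract}
We prove a conjecture of Bessy and Havet: a connected simple cubic graph of order $n$ has at most $2^{n/2}+C$ proper 3-edge-colorings, for an absolute constant $C$. The best constant is $C=8$, attained exactly by the prisms over even cycles. We determine the maximum and the unique extremal graph for every $n$, and we show that every connected simple cubic graph other than a prism or a M\"obius ladder has at most $\sqrt{63/64}\cdot 2^{n/2}$ such colorings. The proof cuts the graph in two along a short cycle or a long ladder, applies the Cauchy--Schwarz inequality, and controls each side by a normalized norm that does not increase when a vertex set grows one vertex at a time.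
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{3-edge-coloring} of a graph $G$ assigns to every edge one of three colors so that any two edges sharing an endpoint receive different colors. A graph is \emph{cubic} if every vertex has degree $3$; its order $n$ is then even. Let $N(G)$ be the number of 3-edge-colorings of $G$ (the colors are labeled, so permuting them gives new colorings). How large can $N(G)$ be when $G$ is cubic of order $n$?

The natural scale is $2^{n/2}$, and we write
\[
r(G)=N(G)/2^{n/2}.
\]
Two simple observations show what must be assumed. First, $N$ is multiplicative over components, so $m$ disjoint copies of $K_4$, which has $6=\frac32\cdot 2^{4/2}$ colorings, give $r=(3/2)^m$; without connectivity, $r$ is unbounded. Second, multiple edges help. Take a cycle of length $2k$, $k\ge2$, and double every second edge. At each double edge the two neighboring single edges must have the same color, namely the one missing on the double edge, so all single edges have one common color and each double edge can be colored in two ways. This gives $3\cdot 2^{k}=3\cdot 2^{n/2}$ colorings. The document \cite{problem} attributes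 to Bessy and Havet that $3\cdot2^{n/2}$ is the maximum for connected cubic multigraphs and that $\frac94\cdot 2^{n/2}$ is an upper bound for connected simple cubic graphs, and it states the following conjecture.

\begin{conjecture}[Bessy--Havet, see \cite{problem}]\label{conj}
There is an absolute constant $C$ such that every connected simple cubic graph of order $n$ has at most $2^{n/2}+C$ 3-edge-colorings.
\end{conjecture}

Ladders show why $2^{n/2}$ is plausible. Imagine coloring a ladder from left to right, and let $x,x'$ be the colors of the two rails just before a rung. If $x=x'$, the rung may have either of the other two colors, and after it both rails carry the remaining color. If $x\neq x'$, the rung is forced and the two rail colors are exchanged. So a ladder with $k$ rungs has $3\cdot2^k$ colorings that start with equal rail colors, and only six others. When the ladder is closed up to a cubic graph of order $n=2k$, the final rail color must equal the initial one, which holds for about a third of the former. One therefore expects $2^k=2^{n/2}$ colorings plus a bounded correction. The graphs $K_4$, $K_{3,3}$ and the cube, with $6=4+2$, $12=8+4$ and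 $24=16+8$ colorings, fit this pattern, and one is led to guess that closed ladders are optimal. They are.

\subsection{The result}

For $j\ge 2$ the \emph{open ladder} $L_j$ has vertices $t_1,\dots,t_j,b_1,\dots,b_j$ and edges $t_it_{i+1}$, $b_ib_{i+1}$ $(1\le i<j)$ and the \emph{rungs} $t_ib_i$ $(1\le i\le j)$. Its \emph{corners} are $t_1,b_1$ (the left end) and $t_j,b_j$ (the right end). A \emph{closed ladder} with $k$ rungs is obtained from $L_k$ by adding either $t_1t_k,\,b_1b_k$, which gives the \emph{prism} over the cycle $C_k$ $(k\ge3)$, or $t_1b_k,\,b_1t_k$, which gives the \emph{M\"obius ladder} $(k\ge2)$. The M\"obius ladders with $2$ and $3$ rungs are $K_4$ and $K_{3,3}$.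

\begin{theorem}\label{main}
Let $G$ be a connected simple cubic graph of order $n=2k$.
\begin{enumerate}
\item[(1)] If $G$ is a prism, then $N(G)=2^k+8$ for $k$ even and $N(G)=2^k-2$ for $k$ odd. If $G$ is a M\"obius ladder, then $N(G)=2^k+2$ for $k$ even and $N(G)=2^k+4$ for $k$ odd.
\item[(2)] If $G$ is not a closed ladder, then $N(G)\le\kappa\,2^{n/2}$ with $\kappa=\sqrt{63/64}<1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor}
Every connected simple cubic graph $G$ of order $n$ satisfies $N(G)\le 2^{n/2}+8$, with equality if and only if $G$ is a prism over an even cycle. In particular Conjecture~\ref{conj} holds, and $C=8$ is the best constant. The maximum of $N(G)$ is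
\begin{itemize}
\item $6$ for $n=4$, attained only by $K_4$;
\item $2^{n/2}+8$ for $4\mid n$, $n\ge8$, attained only by the prism;
\item $2^{n/2}+4$ for $n\equiv2\pmod4$, $n\ge6$, attained only by the M\"obius ladder.
\end{itemize}
\end{corollary}

\begin{proof}
The only connected simple cubic graph of order $4$ is $K_4$. For $n=2k\ge6$ there is exactly one prism and one M\"obius ladder of order $n$. Compare the values in (1) with each other and with $N(G)\le\kappa2^{n/2}<2^{n/2}$ for all other graphs.
\end{proof}

In Section~\ref{sec:gap} we show that $\kappa$ in (2) cannot be replaced by a constant below $\frac34$. We do not know its best value.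

\subsection{The idea of the proof}\label{sec:idea}

Split the vertex set as $V=A\sqcup B$. If $f_A(\sigma)$ counts the colorings on the side of $A$ that extend a coloring $\sigma$ of the cut edges, then $N(G)=\sum_\sigma f_A(\sigma)f_B(\sigma)$, and Cauchy--Schwarz gives
\[
r(G)^2\le\rho(A)\rho(B),\qquad \rho(X)=\frac{\sum_\sigma f_X(\sigma)^2}{2^{|X|}}.
\]
The quantity $\rho$ has two useful properties. Its numerator counts \emph{pairs} of colorings that agree on the boundary, and such pairs can be counted exactly on small pieces. And it is monotone: if $X$ grows by a vertex with one neighbor in $X$, then $\rho$ does not change, and if the new vertex has two neighbors in $X$, then $\rho$ is multiplied by at most $1-p$, where $p$ is the probability that the two joining edges have the same color in a suitable random coloring of the boundary. So $\rho(B)$ is at most the value of $\rho$ on any small piece from which $B$ grows.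

Single cycles have $\rho\le\frac98$, except for the 4-cycle, which has $\rho=\frac32$. Consider connected pieces with two independent cycles; pendant trees do not affect $\rho$ and can be ignored. The ladder $L_3$ has $\rho=\frac98$; the pieces $K_4-e$, $K_{2,3}$ and two 4-cycles joined by a path have $\rho=\frac34$; all others have $\rho\le\frac{21}{32}$.

Edge cuts of size at most two, nontrivial cuts of size three, and with them triangles, are handled by induction. After that we take for $A$ a shortest cycle if the girth is at least $5$, and a longest ladder if the girth is $4$. The tightest case is that of a 4-cycle $A$: it requires $\rho(B)<\frac23$, and $\frac{21}{32}$ suffices. This is the origin of $\kappa^2=\frac{63}{64}=\frac32\cdot\frac{21}{32}$.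

Open ladders have $\rho=1+8/4^j>1$ for every $j$, so Cauchy--Schwarz can never show $r<1$ when both sides are ladders. This is the real obstruction, since the closed ladders other than the prisms over odd cycles do have $r>1$. When $A$ and $B$ are both ladders, we count directly.

Section~\ref{sec:boundary} introduces $f_X$ and a transfer matrix and proves part (1). Section~\ref{sec:grow} contains the cut and growth arguments, with small cases worked by hand. Section~\ref{sec:values} computes $\rho$ for pieces with two independent cycles, and Section~\ref{sec:corr} estimates the effect of one more cycle. Sections~\ref{sec:cuts}--\ref{sec:girth4} prove part (2).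

\section{Boundary functions and the transfer matrix}\label{sec:boundary}

\subsection{Boundary functions}

Let $\mathcal C$ be the set of the three nonzero elements of $\mathbb Z_2^2$; these are our colors. Three colors are pairwise distinct if and only if their sum is $0$, and the sum of two distinct colors is the third.

Let $G$ be a cubic graph with vertex set $V$. For $X\subseteq V$ let $G[X]$ be the induced subgraph and $\delta X$ the set of edges with exactly one end in $X$. For $\sigma\in\mathcal C^{\delta X}$ let $f_X(\sigma)$ be the number of colorings of the edges meeting $X$ that extend $\sigma$ and give three distinct colors at every vertex of $X$. Put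
\[
\|f_X\|^2=\sum_{\sigma}f_X(\sigma)^2,\qquad \rho(X)=\frac{\|f_X\|^2}{2^{|X|}} .
\]
These depend only on $H=G[X]$: every vertex $v$ of $H$ carries $3-\deg_H v$ \emph{dangling} edges, which form $\delta X$. So we also write $f_H$ and $\rho(H)$. For example, a single vertex has $f=1$ on six boundary colorings, and $\rho=\frac62=3$.

If $G[X]$ has components with vertex sets $K_1,\dots,K_m$, then $\delta X$ is the disjoint union of the $\delta K_i$, so $f_X=\prod f_{K_i}$ and $\rho(X)=\prod_i\rho(K_i)$. Also, $f_X$ is invariant under permutations of the colors.

\emph{Parity.} Add up, over all $v\in X$, the relation that the colors at $v$ have sum $0$. Edges inside $X$ are counted twice, so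
\[
f_X(\sigma)\neq0\quad\Longrightarrow\quad\sum_{e\in\delta X}\sigma(e)=0 .
\]
Hence $f_X=0$ if $|\delta X|=1$; if $|\delta X|=2$ and $f_X(\sigma)\ne0$, the two boundary colors agree; if $|\delta X|=3$ and $f_X(\sigma)\ne0$, the three boundary colors are distinct. In particular $N(G)=0$ if $G$ has a bridge. All this is also valid for multigraphs without loops.

\subsection{The transfer matrix}

Let $M$ be the $9\times9$ matrix indexed by $\mathcal C\times\mathcal C$ in which $M((x,x'),(y,y'))$ is the number of colors $c$ such that $x,c,y$ are distinct and $x',c,y'$ are distinct. If $x=x'$, the entry is $1$ when $y=y'\ne x$ and $0$ otherwise. If $x\ne x'$, then $c$ must be the third color, so $(y,y')=(x',x)$, and the entry is $1$ there and $0$ elsewhere. Therefore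
\[
M=(J-I)\oplus S,
\]
where $J-I$ ($J$ the all-ones matrix) acts on the three \emph{diagonal} states $(x,x)$ and $S$ is the swap $(x,x')\leftrightarrow(x',x)$ on the six \emph{off-diagonal} states. In particular $M$ is symmetric. As $J-I$ has eigenvalues $2,-1,-1$, the entries of $(J-I)^m$ are
\[
\alpha_m=\frac{2^m+2(-1)^m}{3}\ \text{ on the diagonal},\qquad \beta_m=\frac{2^m-(-1)^m}{3}\ \text{ off the diagonal}.
\]
Since $S$ has no fixed state and $S^2=I$, $\operatorname{tr}S^m$ is $6$ for $m$ even and $0$ for $m$ odd. Thus
\begin{equation}\label{trace}
\operatorname{tr}M^m=2^m+2(-1)^m+3\bigl(1+(-1)^m\bigr).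
\end{equation}

The matrix will be used in two ways.

\emph{Ladders.} If $p,q,s,t$ are the colors of the dangling edges at $t_1,b_1,t_j,b_j$, then
\begin{equation}\label{ladder}
f_{L_j}(p,q,s,t)=M^j\bigl((p,q),(s,t)\bigr),
\end{equation}
because $M$ describes the passage across one rung of color $c$.

\emph{Doubling.} $\|f_X\|^2$ is the number of pairs of colorings of the edges meeting $X$, each proper at the vertices of $X$, that agree on $\delta X$. Consider a path with $m\ge 0$ internal vertices, each carrying a dangling edge. The number of pairs of colorings that have equal colors on these dangling edges, colors $(x,x')$ on the first edge and $(y,y')$ on the last, is $M^m((x,x'),(y,y'))$; now $c$ is the common color of a dangling edge. (For $m=0$ the first edge is the last edge, and $M^0=I$.) So one coloring of a ladder and a pair of colorings of a path are counted by the same matrix.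

\begin{proof}[Proof of Theorem~\ref{main}(1)]
Cutting the rails between consecutive rungs shows that the prism has $N=\operatorname{tr}M^k$, which is $2^k+8$ for $k$ even and $2^k-2$ for $k$ odd by \eqref{trace}. For the M\"obius ladder, $M^k$ is followed by the exchange of the two coordinates, which is the identity on diagonal states and $S$ on off-diagonal ones. So $N=2^k+2(-1)^k+\operatorname{tr}S^{k+1}$, which is $2^k+2$ for $k$ even and $2^k-2+6=2^k+4$ for $k$ odd.
\end{proof}

\begin{lemma}\label{cycles}
\textup{(a)} For a cycle, $\rho(C_g)=1+8/2^g$ if $g$ is even and $1-2/2^g$ if $g$ is odd $(g\ge3)$. So $\rho(C_4)=\frac32$, and $\rho(C_g)\le\frac98$ for $g\ne4$.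

\textup{(b)} $\rho(L_j)=1+8/4^j$. So $\rho(L_2)=\frac32$ and $\rho(L_j)\le\frac98$ for $j\ge3$.
\end{lemma}

\begin{proof}
By doubling, $\|f_{C_g}\|^2=\operatorname{tr}M^g$, and \eqref{trace} gives (a). By \eqref{ladder} and the symmetry of $M$, $\|f_{L_j}\|^2$ is the sum of the squares of the entries of $M^j$, which is $\operatorname{tr}M^{2j}=4^j+8$.
\end{proof}

\section{Cutting and growing}\label{sec:grow}

\subsection{The cut}

If $V=A\sqcup B$, then $N(G)=\sum_\sigma f_A(\sigma)f_B(\sigma)$. By Cauchy--Schwarz, and since $2^{|A|}2^{|B|}=2^n$,
\begin{equation}\label{CS}
r(G)^2\le\rho(A)\,\rho(B).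
\end{equation}

\begin{example}\label{pentagons}
Suppose that $G$ has order $10$ and consists of two induced 5-cycles joined by a perfect matching. Then $\rho(C_5)=\frac{15}{16}$, so $r(G)\le\frac{15}{16}$, that is, $N(G)\le30$. The prism over $C_5$ attains this bound; there $f_A=f_B$ when the boundaries are identified by the matching. For two induced 4-cycles joined by a perfect matching the same argument gives only $r\le\frac32$, and the cube, with $N=24$, attains it.
\end{example}

The example shows both the strength and the limit of \eqref{CS}: it proves part (2) as soon as $\rho(A)\rho(B)\le\kappa^2$, and it cannot help if $\rho(A)\rho(B)\ge1$. We now study how $\rho$ changes as a set grows.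

\subsection{Splits and merges}

If $f_X\neq0$, let $P_X$ be the probability measure on $\mathcal C^{\delta X}$ proportional to $f_X^2$. Equivalently, choose uniformly a pair of colorings of the edges meeting $X$ as in the doubling description, and restrict it to $\delta X$. The measure $P_X$ is invariant under permutations of the colors. For $e,e'\in\delta X$, the event that $e$ and $e'$ have the same color is written $e=e'$.

\begin{lemma}\label{steps}
Let $G$ be a simple cubic graph, $X\subset V$ and $v\notin X$.

\textup{(a) (Split)} If $v$ has exactly one neighbor in $X$, via the edge $e$, then $\rho(X+v)=\rho(X)$. If $f_X\ne0$, then under $P_{X+v}$ the two new boundary edges have distinct colors $y,z$; the joint law of $y+z$ and the colors of the edges in $\delta X\setminus\{e\}$ is $P_X$, with $y+z$ as the color of $e$; and given these, $(y,z)$ is uniform over the two ordered pairs of distinct colors different from $y+z$.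

\textup{(b) (Merge)} If $v$ has exactly two neighbors in $X$, via $e$ and $e'$, then $\rho(X+v)\le\rho(X)$, and if $f_X\ne0$,
\[
\rho(X+v)\le\bigl(1-P_X(e=e')\bigr)\rho(X).
\]
\end{lemma}

\begin{proof}
(a) Let $\tau$ be a coloring of $\delta X\setminus\{e\}$, and $y,z$ the colors of the other two edges at $v$. Then $f_{X+v}(\tau,y,z)=f_X(\tau,y+z)$ for $y\neq z$, and $f_{X+v}(\tau,y,z)=0$ for $y=z$. Each color of $e$ arises from two ordered pairs $(y,z)$, so $\|f_{X+v}\|^2=2\|f_X\|^2$, and the statement about $P_{X+v}$ follows.

(b) Let $z$ be the color of the third edge at $v$, $\{x,y\}=\mathcal C\setminus\{z\}$, and $\tau$ a coloring of $\delta X\setminus\{e,e'\}$. Then $f_{X+v}(\tau,z)=f_X(\tau,x,y)+f_X(\tau,y,x)$. By $(a+b)^2\le2a^2+2b^2$,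
\[
\|f_{X+v}\|^2\le2\sum_{\tau}\sum_{(x,y):\,x\ne y}f_X(\tau,x,y)^2 .
\]
The right side is at most $2\|f_X\|^2$, and it equals $2(1-P_X(e=e'))\|f_X\|^2$ if $f_X\neq0$. Divide by $2^{|X|+1}$.
\end{proof}

In a split, the two new boundary edges are called the \emph{children} of $e$ and are \emph{siblings} of each other.

\begin{example}[The 4-cycle]\label{fourcycle}
As $C_4=L_2$ and $M^2=(J-I)^2\oplus I$ with $\alpha_2=2$, $\beta_2=1$, formula \eqref{ladder} gives, for the boundary colors in cyclic order,
\[
f_{C_4}(aaaa)=2,\qquad f_{C_4}(aabb)=f_{C_4}(abba)=1\quad(a\neq b),
\]
and $f_{C_4}=0$ otherwise. So $\|f_{C_4}\|^2=3\cdot4+6+6=24$. Under $P_{C_4}$, two consecutive dangling edges agree with probability $\frac{12+6}{24}=\frac34$, and two opposite ones with probability $\frac{12}{24}=\frac12$.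

Merging two opposite edges produces $K_{2,3}$, so $\rho(K_{2,3})\le\frac12\cdot\frac32=\frac34$. Here equality holds: if two opposite colors are $a\neq b$ and $f_{C_4}\ne0$, the pattern is $aabb$ or $abba$ up to naming, and exchanging these two colors turns one pattern into the other. So the two terms $f_X(\tau,x,y)$ and $f_X(\tau,y,x)$ are always equal, and nothing is lost in $(a+b)^2\le2a^2+2b^2$.

In general the two terms differ and the merge bound is far from exact. For this reason we compute $\rho$ exactly for ladders and for pieces with two independent cycles, and use the factor $1-P_X(e=e')$ only for one merge after such a piece.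
\end{example}

\subsection{Growth sequences}

Does every connected set grow from a vertex by splits and merges? The next lemma says so for bridgeless graphs, and we may assume $G$ bridgeless, since otherwise $N(G)=0$. The lemma is stated in reverse: one can always remove a boundary vertex and keep the set connected.

\begin{lemma}\label{dismantle}
Let $G$ be a connected bridgeless simple cubic graph, and let $X\neq V$ be such that $G[X]$ is connected and $|X|\ge2$. Then some $w\in X$ is incident with $\delta X$ and has $G[X-w]$ connected.
\end{lemma}

\begin{proof}
A connected bridgeless graph of maximum degree at most $3$ has no cut vertex: one of the components left by a cut vertex of degree at most $3$ would be attached to it by a single edge, a bridge. We have $\delta X\ne\emptyset$ as $G$ is connected. If $G[X]$ has no bridge, any $w\in X$ incident with $\delta X$ works.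

Otherwise the components that remain after deleting all bridges of $G[X]$ form a tree with the bridges as edges. Let $L$ be (the vertex set of) a leaf of this tree, attached by the bridge $uu'$ with $u\in L$. As $uu'$ is not a bridge of $G$, some other edge of $G$ leaves $L$. It is not in $G[X]$, so it belongs to $\delta X$; let $w\in L$ be its end. If $L=\{u\}$, then $w=u$ has degree $1$ in $G[X]$ and can be removed. If $|L|\ge2$, then $u$ has two edges inside $L$ besides $uu'$, so $w\neq u$. Since $G[L]$ has no cut vertex, $G[L-w]$ is connected and contains $u$, and hence $G[X-w]$ is connected.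
\end{proof}

For connected $G[X]$ let
\[
c(X)=|E(G[X])|-|X|+1
\]
be the number of independent cycles. From $|\delta X|=3|X|-2|E(G[X])|$ we get
\begin{equation}\label{delta}
|\delta X|=|X|-2\bigl(c(X)-1\bigr).
\end{equation}

Let $G$ be connected, bridgeless, simple and cubic, and let $X\ne V$ be nonempty with $G[X]$ connected. Remove vertices as in Lemma~\ref{dismantle} until one vertex is left, and read the process backward. This is a \emph{growth sequence} of $X$: a sequence of connected sets from a single vertex to $X$, in which each new vertex has one or two neighbors in the current set. So each step is a split, which leaves $c$ unchanged, or a merge, which increases $c$ by $1$. By Lemma~\ref{steps}, $\rho$ is non-increasing along the sequence, and $c$ takes every value from $0$ to $c(X)$.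

\begin{remark}
Counting colorings instead of pairs along a growth sequence shows how the scale $2^{n/2}$ arises. Let $G$ be connected, bridgeless, simple and cubic. Since $G$ has no cut vertex, $X=V\setminus\{w\}$ induces a connected graph for any $w$, and $c(X)=(\frac{3n}2-3)-(n-1)+1=\frac n2-1$. So a growth sequence of $X$ has $\frac n2-1$ merges among its $n-2$ steps, hence $\frac n2-1$ splits. The first vertex has $6$ colorings; a split doubles the number of colorings; a merge, or the final addition of $w$, does not increase it. Hence $N(G)\le 6\cdot2^{n/2-1}=3\cdot2^{n/2}$. To gain over this we must know how often the merged edges agree.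
\end{remark}

\subsection{Cores}

Splits do not change $\rho$, so pendant trees do not matter. If $G[X]$ is connected and $c(X)\ge1$, repeated deletion of vertices of degree $1$ leads to the \emph{core} of $X$, the induced subgraph of $G[X]$ that is connected, has minimum degree at least $2$, and has the same value of $c$. We use $\operatorname{core}(X)$ also for its vertex set. Undoing the deletions, $X$ arises from its core by splits, so
\[
\rho(X)=\rho(\operatorname{core}(X)).
\]
A split adds a vertex of degree $1$ and does not change the core. Hence all sets of a growth sequence with the same value $c\ge1$ have the same core.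

The degrees in a core satisfy $\sum_v(\deg v-2)=2(c-1)$. If $c=1$, the core is a cycle. If $c=2$, it has exactly two vertices of degree $3$ and is of one of two kinds:
\begin{itemize}
\item a \emph{theta} of type $(p_1,p_2,p_3)$: two vertices (the branch vertices) joined by three internally disjoint paths with $p_1,p_2,p_3$ internal vertices, at most one $p_i$ being $0$ because $G$ is simple;
\item a \emph{dumbbell}: two disjoint cycles joined by a path with $\ell\ge0$ internal vertices.
\end{itemize}
For instance $L_3$, $K_4-e$ and $K_{2,3}$ are the thetas of types $(0,2,2)$, $(0,1,1)$ and $(1,1,1)$, up to order.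

\section{Pieces with two independent cycles}\label{sec:values}

\begin{lemma}\label{values}
\textup{(a)} A dumbbell with cycles $C,C'$ has $\rho=\frac13\rho(C)\rho(C')$. This equals $\frac34$ if both are 4-cycles, and is at most $\frac9{16}$ otherwise.

\textup{(b)} A theta has $\rho=\frac98$ if it is $L_3$, $\rho=\frac34$ if it is $K_4-e$ or $K_{2,3}$, and $\rho\le\frac{21}{32}$ otherwise.
\end{lemma}

\begin{proof}
(a) Let $h_0,\dots,h_\ell$ be the edges of the connecting path, with $h_0$ at $C$ and $h_\ell$ at $C'$. Take a pair of colorings that agree on the dangling edges of the dumbbell. Parity, applied to $C$ in each of the two colorings, shows that $h_0$ has the same color in both. At each internal vertex of the path the dangling color is common, so, successively, each $h_i$ has the same color in both. Given the color of $h_0$, there are $\frac13\|f_C\|^2$ pairs on $C$, by color symmetry, and similarly for $h_\ell$ and $C'$. The path admits $3\cdot2^\ell$ color sequences, since consecutive colors differ and the dangling colors are then determined. Hence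
\[
\|f\|^2=3\cdot2^\ell\cdot\tfrac13\|f_C\|^2\cdot\tfrac13\|f_{C'}\|^2 ,
\]
and there are $|C|+|C'|+\ell$ vertices. By Lemma~\ref{cycles}, two 4-cycles give $\frac13\cdot\frac94=\frac34$, and otherwise $\rho\le\frac13\cdot\frac32\cdot\frac98=\frac9{16}$.

(b) Take a pair of colorings agreeing on the dangling edges. Let $(x_i,x_i')$ be the colors, in the first and the second coloring, of the edge of path $i$ at the first branch vertex, and $(y_i,y_i')$ those at the second branch vertex. By doubling,
\[
\|f\|^2=\sum_{x,x',y,y'}\ \prod_{i=1}^3M^{p_i}\bigl((x_i,x_i'),(y_i,y_i')\bigr),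
\]
where each of $x,x',y,y'$ runs over the six orderings of $\mathcal C$. Put $E_i=2^{p_i}$, $\varepsilon_i=(-1)^{p_i}$, $E=E_1E_2E_3$, $\varepsilon=\varepsilon_1\varepsilon_2\varepsilon_3$; in sums over $i$, let $\{i,j,k\}=\{1,2,3\}$. The number of indices with $x_i=x_i'$ is $3$, $1$ or $0$.

\emph{Three.} Then $x=x'$, so all states are diagonal and $y=y'$. Write $y$ as a permutation $\pi$ of the positions of $x$, and let $\chi_i(\pi)=2$ if $\pi$ fixes $i$ and $-1$ otherwise. The $i$-th factor is $\alpha_{p_i}$ or $\beta_{p_i}$, that is, $(E_i+\chi_i(\pi)\varepsilon_i)/3$. So the contribution is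
\[
N_0=6\sum_{\pi\in S_3}\prod_{i}\frac{E_i+\chi_i(\pi)\varepsilon_i}{3}.
\]
Over the identity, the three transpositions and the two 3-cycles we find
\begin{gather*}
\sum_\pi1=6,\qquad \sum_\pi\chi_i=2\cdot2-4=0,\\
\sum_\pi\chi_j\chi_k=4+(-2-2+1)+2=3,\qquad \sum_\pi\chi_1\chi_2\chi_3=8+3\cdot2-2=12 .
\end{gather*}
Hence $N_0=\frac29\bigl(6E+3\sum_iE_i\varepsilon_j\varepsilon_k+12\varepsilon\bigr)=\frac43E+\frac23\sum_iE_i\varepsilon_j\varepsilon_k+\frac83\varepsilon$.

\emph{One, at index $i$.} There are $6$ such pairs $(x,x')$. If $x_i=x_i'=a$, the states on paths $j$ and $k$ are $(b,c)$ and $(c,b)$, where $b,c$ are the other two colors. Each is carried along its path by powers of $S$, so $y_j,y_k\in\{b,c\}$, and they are distinct if and only if $p_j\equiv p_k\pmod2$. In that case $y_i=y_i'=a$ is forced, and path $i$ contributes $\alpha_{p_i}$. With $[\,\cdot\,]$ equal to $1$ if the condition holds and $0$ otherwise, the contribution, summed over $i$, is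
\[
N_1=\sum_i6\alpha_{p_i}[\varepsilon_j=\varepsilon_k]=\sum_i2(E_i+2\varepsilon_i)[\varepsilon_j=\varepsilon_k].
\]

\emph{None.} There are $12$ such pairs, and $y_i=x_i$ if $p_i$ is even, $y_i=x'_i$ if $p_i$ is odd. If all parities agree, then $(y,y')$ is $(x,x')$ or $(x',x)$, which is admissible. If exactly one differs, say that of $p_3$, then $y=(x_1,x_2,x_3')$ or $(x_1',x_2',x_3)$; since $x_3'\in\{x_1,x_2\}$ and $x_3\in\{x_1',x_2'\}$, this is not an ordering of $\mathcal C$. So the contribution is $N_2=12$ if all parities agree, and $N_2=0$ otherwise.

The theta has $p_1+p_2+p_3+2$ vertices, so $\rho=(N_0+N_1+N_2)/(4E)$. We go through the parities, remembering that at most one $p_i$ is $0$.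

\emph{All even.} Here $N_0+N_1+N_2=\frac43E+\frac83\sum_iE_i+\frac{80}3$, so
\[
\rho=\frac13+\frac23\sum_i\frac1{E_jE_k}+\frac{20}{3E},
\]
which decreases in each $p_i$. Its values at $(0,2,2)$, $(0,2,4)$, $(2,2,2)$ are
\[
\tfrac13+\tfrac38+\tfrac5{12}=\tfrac98,\qquad \tfrac13+\tfrac7{32}+\tfrac5{48}=\tfrac{21}{32},\qquad \tfrac13+\tfrac18+\tfrac5{48}=\tfrac9{16}.
\]
Let $p_1\le p_2\le p_3$. If $p_1=0$, then $p_2\ge2$, and unless the type is $(0,2,2)$ we have $p_3\ge4$, so $\rho\le\frac{21}{32}$. If $p_1\ge2$, then $\rho\le\frac9{16}$.

\emph{All odd.} Here $N_0+N_1+N_2=\frac43E+\frac83\sum_iE_i-\frac83$, so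
\[
\rho=\frac13+\frac23\Bigl(\sum_i\frac1{E_jE_k}-\frac1E\Bigr).
\]
In the bracket, $1/E_1$ has the coefficient $\frac1{E_2}+\frac1{E_3}-\frac1{E_2E_3}>0$, so $\rho$ decreases in $p_1$ and, by symmetry, in each $p_i$. The value at $(1,1,1)$ is $\frac13+\frac12-\frac1{12}=\frac34$, and at $(1,1,3)$ it is $\frac13+\frac14-\frac1{48}=\frac9{16}$, which bounds all other types.

\emph{$p_1,p_2$ odd, $p_3$ even.} Here $\sum_iE_i\varepsilon_j\varepsilon_k=E_3-E_1-E_2$, $\varepsilon=1$, $N_1=2(E_3+2)$, $N_2=0$, and
\[
\rho=\frac13+\frac{2}{3E_1E_2}+\frac{10-E_1-E_2}{6E}.
\]
If $p_1=p_2=1$, this is $\frac12+\frac1{4E_3}$, which is $\frac34$ for $p_3=0$ and at most $\frac9{16}$ for $p_3\ge2$. Otherwise $E_1E_2\ge16$ and $E_1+E_2\ge10$, so $\rho\le\frac13+\frac1{24}=\frac38$.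

\emph{$p_1,p_2$ even, $p_3$ odd.} Here $\sum_iE_i\varepsilon_j\varepsilon_k=E_3-E_1-E_2$, $\varepsilon=-1$, $N_1=2(E_3-2)$, $N_2=0$, and
\[
\rho=\frac13+\frac2{3E_1E_2}-\frac{E_1+E_2}{6E}-\frac5{3E}\le\frac13+\frac16=\frac12,
\]
since $E_1E_2\ge4$.
\end{proof}

\section{The cost of a merge}\label{sec:corr}

By Lemma~\ref{steps}(b) we need lower bounds for the probability that two boundary edges agree. A single number per pair of edges suffices, and it behaves multiplicatively.

\subsection{Correlations}

Let $U,Y$ be random colors whose joint law is invariant under simultaneous permutations of the colors. Define $\lambda(U,Y)\in[-\frac12,1]$ by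
\[
P(U=Y)=\tfrac13+\tfrac23\lambda(U,Y).
\]
As $S_3$ acts transitively on the pairs $(a,a)$ and on the pairs $(a,b)$ with $a\ne b$, both marginals are uniform, and the conditional law of $Y$ given $U$, and also of $U$ given $Y$, has the matrix $\Lambda(\lambda)=\frac{1-\lambda}3J+\lambda I$. One has $\Lambda(\lambda)\Lambda(\mu)=\Lambda(\lambda\mu)$. Hence, if $(U,W,Y)$ has a color-invariant law and $U,Y$ are conditionally independent given $W$, then
\begin{equation}\label{chain}
\lambda(U,Y)=\lambda(U,W)\,\lambda(W,Y).
\end{equation}

For distinct $e,e'\in\delta X$ with $f_X\ne0$, let $\lambda_X(e,e')$ be the value for their colors under $P_X$. Splits act on it as follows (Lemma~\ref{steps}(a)). If a child $h$ replaces $e'\neq e$, then, given the colors on $\delta X$, the color of $h$ is uniform on the two colors different from that of $e'$. So $P(e=h)=\frac12P(e\neq e')$, that is,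
\begin{equation}\label{child}
\lambda(e,h)=-\tfrac12\lambda(e,e').
\end{equation}
Siblings never agree, so for them $\lambda=-\frac12$. The joint law of the edges that are not split does not change.

\subsection{One merge after a core}

Let $G$ be a simple cubic graph, $X\neq V$, $G[X]$ connected, $c(X)\ge1$, $f_X\neq0$, and $Z=\operatorname{core}(X)$; then also $f_Z\neq0$, as $\rho(Z)=\rho(X)$. Build $X$ from $Z$ by splits. Each split replaces a boundary edge by its two children, so every $e\in\delta X$ descends from a unique \emph{ancestor} $\hat e\in\delta Z$ through some number of generations ($0$ if $e=\hat e$).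

\begin{lemma}\label{merge}
In this situation let $v\notin X$ have exactly two neighbors in $X$, via $e,e'\in\delta X$.
\begin{enumerate}
\item[(i)] If $\hat e=\hat e'$, then $P_X(e=e')\ge\frac14$.
\item[(ii)] If $\hat e\ne\hat e'$, and $e,e'$ descend from $\hat e,\hat e'$ through $k$ generations in total, then
\[
\lambda_X(e,e')=(-\tfrac12)^k\lambda_Z(\hat e,\hat e'),
\]
and $\operatorname{core}(X+v)$ is $Z$ together with a path with $k+1$ internal vertices, called an \emph{ear}, that joins the ends of $\hat e$ and $\hat e'$ in $Z$, which are distinct. Moreover $P_X(e=e')$ equals $P_Z(\hat e=\hat e')$ if $k=0$, equals $\frac13\bigl(1-\lambda_Z(\hat e,\hat e')\bigr)$ if $k=1$, and is at least $\frac14$ if $k\ge2$.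
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) ellipse (1.2 and 1.1);
\node at (-0.3,0) {$Z$};
\fill (0.8,0.5) circle (2pt);
\fill (0.8,-0.5) circle (2pt);
\fill (2.6,0.8) circle (2pt) node[below] {$u$};
\fill (4.4,0) circle (2pt) node[above] {$v$};
\draw (0.8,0.5)--(2.6,0.8) node[midway,above] {$\hat e$};
\draw (2.6,0.8)--(4.4,0) node[midway,above] {$e$};
\draw (0.8,-0.5)--(4.4,0) node[midway,below] {$\hat e'=e'$};
\draw (2.6,0.8)--(3.3,1.5);
\draw (4.4,0)--(5.4,0);
\end{tikzpicture}
\caption{A merge with $k=1$. The edge $\hat e$ leaving the core $Z$ was split at $u$, and $e$ is one of its two children; the edge $\hat e'$ was not split. The new vertex $v$ merges $e$ and $e'$, and the core gains an ear with the two internal vertices $u$ and $v$.}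
\label{fig}
\end{figure}

\begin{proof}
(ii) Apply \eqref{child} once for each generation to get $\lambda_X$. Every vertex of $Z$ has degree at least $2$ in $Z$ and so carries at most one edge of $\delta Z$; hence the ends of $\hat e,\hat e'$ in $Z$ are distinct. The graph $G[X+v]$ consists of $Z$, the trees attached to $Z$ by the splits, and $v$ with the edges $e,e'$. Going back from $v$ through $e$ to $Z$ we pass one tree vertex per generation, and likewise through $e'$, in a different tree. So the two walks form a path with $k+1$ internal vertices (see Figure~\ref{fig}), and every other vertex outside $Z$ is deleted when passing to the core.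

The cases $k=0,1$ follow from $P=\frac13+\frac23\lambda$. If $k=2$, then $\lambda_X\ge\frac14\cdot(-\frac12)=-\frac18$, and if $k\ge3$, then $|\lambda_X|\le\frac18$. So for $k\ge2$ we have $P_X(e=e')\ge\frac13-\frac1{12}=\frac14$.

(i) An edge that has been split is no longer in the boundary, so neither of $e,e'$ descends from the other. Their last common ancestor was split, and $e,e'$ descend from its two children through $k\ge0$ generations in total. So $\lambda_X(e,e')=(-\frac12)^{k+1}$. If $k=0$, then $e,e'$ are siblings and both lead to $v$, so they are parallel edges; this is impossible since $G$ is simple. If $k=1$, then $\lambda_X=\frac14$ and $P=\frac12$. If $k\ge2$, then $\lambda_X\ge-\frac18$ and $P\ge\frac14$.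
\end{proof}

The dumbbell with two 4-cycles has $\rho=\frac34$, which is too large to be combined with a 4-cycle on the other side, as $\frac32\cdot\frac34>1$. One merge repairs this.

\begin{lemma}\label{dumbbell}
If, in Lemma~\ref{merge}, the core $Z$ is a dumbbell with two 4-cycles, then $\rho(X+v)\le\frac78\cdot\frac34=\frac{21}{32}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{steps}(b) it suffices that $P_X(e=e')\ge\frac18$. By Lemma~\ref{merge} this holds if
\[
-\tfrac5{16}\le\lambda_Z(d,d')\le\tfrac58\qquad\text{for all distinct }d,d'\in\delta Z ;
\]
the lower bound gives $\frac13+\frac23\lambda_Z\ge\frac18$ for $k=0$, and the upper bound gives $\frac13(1-\lambda_Z)\ge\frac18$ for $k=1$.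

By Example~\ref{fourcycle}, under $P_{C_4}$ consecutive dangling edges have $\lambda=\frac58$ and opposite ones have $\lambda=\frac14$.

Take a uniformly random pair of colorings of the edges meeting $Z$ that agree on $\delta Z$; its restriction to $\delta Z$ has law $P_Z$. Let $h_0,\dots,h_\ell$ be the path edges as in the proof of Lemma~\ref{values}(a). By that proof they have common colors in both colorings, and the pair is obtained by choosing a color sequence with $h_{i+1}\neq h_i$ and then, independently, a pair on each 4-cycle compatible with the color of $h_0$ or $h_\ell$; the number of choices on a cycle does not depend on that color. Consequently: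
\begin{itemize}
\item $(h_0,\dots,h_\ell)$ is a Markov chain, uniform among the sequences with $h_{i+1}\ne h_i$, and $\lambda(h_i,h_{i+1})=-\frac12$;
\item given the chain, the dangling colors at the two cycles are independent and depend only on $h_0$ and on $h_\ell$, respectively;
\item the four edges leaving a cycle, including $h_0$ or $h_\ell$, have joint law $P_{C_4}$, since for given colors $\sigma$ of them there are $f_{C_4}(\sigma)^2$ pairs on the cycle and a constant number of completions;
\item the dangling edge $d_i$ at the path vertex between $h_{i-1}$ and $h_i$ $(1\le i\le \ell)$ has the third color, so $\lambda(d_i,h_{i-1})=\lambda(d_i,h_i)=-\frac12$.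
\end{itemize}
Hence, given the color of $h_m$, the colors that come before it along the dumbbell (the dangling edges at the first cycle, $h_0,\dots,h_{m-1}$ and $d_1,\dots,d_m$) are independent of those that come after it ($d_{m+1},\dots,d_\ell$, $h_{m+1},\dots,h_\ell$ and the dangling edges at the second cycle). So \eqref{chain} applies repeatedly in the last three of the following cases, which cover all pairs in $\delta Z$.
\begin{itemize}
\item Two edges at the same cycle: $\lambda\in\{\frac58,\frac14\}$.
\item Edges at different cycles: $\lambda=\lambda_1(-\frac12)^\ell\lambda_2$ with $\lambda_1,\lambda_2\in\{\frac58,\frac14\}$, so $-\frac{25}{128}\le\lambda\le\frac{25}{64}$.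
\item A cycle edge and $d_i$: pass from the cycle edge to $h_0$ (or $h_\ell$), along the chain to $h_{i-1}$ (or $h_i$), and to $d_i$; so $|\lambda|\le\frac58\cdot\frac12=\frac5{16}$.
\item $d_i$ and $d_m$ with $i<m$: pass through $h_i,\dots,h_{m-1}$; so $|\lambda|\le\frac12\cdot\frac12=\frac14$.
\end{itemize}
All these values lie in $[-\frac5{16},\frac58]$.
\end{proof}

\section{Small edge cuts}\label{sec:cuts}

We now prove Theorem~\ref{main}(2) by induction on $n$. Let $G$ be a connected simple cubic graph of order $n$ that is not a closed ladder. By part (1), closed ladders satisfy $r\le\frac32$: the values $r=1+8/2^k$ (prism, $k\ge4$ even), $1+2/2^k$ (M\"obius, $k\ge2$ even) and $1+4/2^k$ (M\"obius, $k\ge3$ odd) are at most $\frac32$, and prisms with $k$ odd have $r<1$. So the induction hypothesis gives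
\begin{equation}\label{IH}
r(H)\le\tfrac32\quad\text{for every connected simple cubic graph $H$ of order less than } n.
\end{equation}
If $G$ has a bridge, then $N(G)=0$. \emph{From now on $G$ is bridgeless.}

Across a cut of two or three edges the boundary coloring is determined up to a permutation of the colors, so $N(G)$ is a product up to a factor, and \eqref{IH} is more than enough.

\subsection{Cuts of two edges}

Let $\emptyset\ne X\subsetneq V$ with $|\delta X|=2$. Every component of $G[X]$ sends out at least two edges, so $G[X]$ is connected. The edges of $\delta X$ have distinct ends $a,a'\in X$: if both were at $a$, the third edge at $a$ would be a bridge. Let $X^+$ be $G[X]$ with an additional edge $aa'$; it is a connected cubic multigraph of order $|X|$.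

\begin{lemma}
Every $X$ with $\emptyset\ne X\subsetneq V$ and $|\delta X|=2$ satisfies $r(X^+)\le\frac32$.
\end{lemma}

\begin{proof}
We use induction on $|X|$. If $aa'\notin E(G)$, then $X^+$ is simple and \eqref{IH} applies. Let $aa'\in E(G)$. Each of $a,a'$ is incident with $aa'$, with one edge of $\delta X$ and with one further edge, $aa_1$ and $a'a_1'$ respectively, where $a_1,a_1'$ belong to $X_1=X\setminus\{a,a'\}$. So $X_1\ne\emptyset$ and $\delta X_1=\{aa_1,a'a_1'\}$. In $X^+$ the two parallel edges between $a$ and $a'$ carry the two colors different from the common color of $aa_1$ and $a'a_1'$, in either order, so $N(X^+)=2N(X_1^+)$. As $|X|=|X_1|+2$, this means $r(X^+)=r(X_1^+)$, which is at most $\frac32$ by induction.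
\end{proof}

If $V=A\sqcup B$ with $|\delta A|=2$, then the two cut edges have equal colors, and for each common color there are $N(A^+)/3$ colorings on the side of $A$ and $N(B^+)/3$ on the side of $B$. So $N(G)=3\cdot\frac{N(A^+)}3\cdot\frac{N(B^+)}3$, and $r(G)=\frac13r(A^+)r(B^+)\le\frac34<\kappa$. \emph{From now on $G$ is 3-edge-connected.}

\subsection{Nontrivial cuts of three edges}

Let $V=A\sqcup B$ with $|\delta A|=3$ and $|A|,|B|\ge2$. The three edges have distinct ends in $A$: if $a\in A$ were incident with two or three of them, then $|\delta(A-a)|\le2$ with $A-a\ne\emptyset$. The same holds in $B$. Both $G[A]$ and $G[B]$ are connected, since each component sends out at least three edges. So contracting $B$, or $A$, to a single vertex gives connected simple cubic graphs $G/B$ and $G/A$ of orders $|A|+1,|B|+1<n$. By parity the three cut edges have distinct colors, and by symmetry $N(G)=6\cdot\frac{N(G/B)}6\cdot\frac{N(G/A)}6$. The orders add up to $n+2$, so $r(G)=\frac26r(G/B)r(G/A)\le\frac13\cdot\frac94=\frac34<\kappa$.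

\subsection{What remains}

\emph{From now on $G$ is 3-edge-connected, and every cut of three edges has a single vertex on one side.} As $K_4$ is a closed ladder, $n\ge6$.
\begin{itemize}
\item $G$ has no triangle: a triangle $T$ would have $|\delta T|=3$ and at least three vertices on each side.
\item $G$ contains no $K_{2,3}$: as there is no triangle, it would be induced, with $|\delta|=15-12=3$, so its complement would be a single vertex and $G=K_{3,3}$, a closed ladder.
\end{itemize}
So, of the pieces with $\rho=\frac34$ in Lemma~\ref{values}, $K_4-e$ and $K_{2,3}$ are excluded.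

\section{Girth at least five}

Let $A$ be the vertex set of a shortest cycle, of length $g\ge5$. It has no chord, so $\rho(A)=\rho(C_g)\le\frac98$. A vertex outside $A$ has at most one neighbor in $A$, since two neighbors would give a cycle of length at most $\frac g2+2<g$. As $|\delta A|=g>0$, $V\setminus A\neq\emptyset$. Every component of $G-A$, with vertex set $K$, has minimum degree at least $2$, so $c(K)\ge1$.

\emph{Some $c(K)=1$.} Then $G[K]$ is a cycle, of length $\ell\ge g$. All edges of $\delta K$ go to $A$, so $\ell=|\delta K|\le|\delta A|=g$. Hence $\ell=g$, all edges of $\delta A$ go to $K$, $V=A\sqcup K$, $n=2g$, and the two cycles are joined by a perfect matching.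
\begin{itemize}
\item If $g\ge7$, consider the partners in $K$ of three consecutive vertices of $A$. They divide the cycle $G[K]$ into three arcs, so two of them are at distance at most $\frac g3$ on it. This gives a cycle of length at most $2+2+\frac g3<g$, a contradiction.
\item If $g=6$, the vertices within distance $2$ of a fixed edge number $2+4+8=14$, all distinct since a coincidence would give a cycle of length at most $5$. But $n=12$, a contradiction.
\item If $g=5$, then $r(G)\le\frac{15}{16}<\kappa$ by Example~\ref{pentagons}.
\end{itemize}

\emph{All $c(K)\ge2$.} A growth sequence of $K$ contains a set with $c=2$, whose core is a theta or dumbbell without 3-cycles and 4-cycles. By Lemma~\ref{values}, its $\rho$ is at most $\frac{21}{32}$, and by monotonicity $\rho(K)\le\frac{21}{32}$. Taking the product over all components of $G-A$, we get $\rho(V\setminus A)\le\frac{21}{32}$, and \eqref{CS} gives $r(G)^2\le\frac98\cdot\frac{21}{32}=\frac{189}{256}<\frac{63}{64}$.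

\section{Girth four}\label{sec:girth4}

If we took for $A$ a 4-cycle and the other side grew from $L_3$, then \eqref{CS} would have to work with $\frac32\cdot\frac98>1$. We therefore let $j\ge2$ be the largest integer such that $G$ contains $L_j$ as a subgraph, and take for $A$ the vertex set of such an $L_j$. If $j=2$, then no $L_3$ occurs on the other side either; if $j\ge3$, then $\rho(A)\le\frac98$.

\emph{$G[A]=L_j$.} For $j=2$ this holds because there are no triangles. For $j\ge3$, any further edges of $G[A]$ join corners, and they form a matching inside $\{t_1t_j,b_1b_j,t_1b_j,b_1t_j\}$. Two such edges would make $G$ a closed ladder; exactly one would give $|\delta A|=2$. Both are excluded.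

So $|\delta A|=4$, with one edge at each corner. Let $B=V\setminus A\ne\emptyset$. Every component of $G[B]$ sends out at least three of the four edges, so $G[B]$ is connected. $|B|$ is even, and \eqref{delta} gives
\begin{equation}\label{cB}
c(B)=\tfrac{|B|}2-1 .
\end{equation}

\subsection{$|B|=2$}

Then $B=\{x,y\}$ with $xy\in E(G)$, and each of $x,y$ is adjacent to two corners. These are not the two corners of one end, since there is no triangle. So each of $x,y$ is adjacent to one left and one right corner, and $G$ is a closed ladder with $j+1$ rungs, the new rung being $xy$. This is excluded.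

\subsection{$|B|=4$}

By \eqref{cB}, $G[B]$ is connected with four edges and has no triangle, so it is a 4-cycle $x_1x_2x_3x_4$, whose vertices are matched to the corners of $A$. If the partners of $t_1$ and $b_1$ were adjacent, we would have $L_{j+1}\subseteq G$. So they are opposite, say $x_1$ and $x_3$, and $t_j,b_j$ are matched to $x_2,x_4$ in some order. If $j=2$, then $t_1,t_2$ are adjacent and have adjacent partners, and $G$ contains $L_3$ with rungs $b_1b_2$, $t_1t_2$ and the edge joining the partners; this contradicts the choice of $j$. So $j\ge3$.

Let $p,q,s,t$ be the colors of the edges at $t_1,b_1,t_j,b_j$. The boundary colors of the 4-cycle are $(p,s,q,t)$ or $(p,t,q,s)$ in cyclic order. We use $f_A=M^j$ and the values of $f_{C_4}$ in Example~\ref{fourcycle}. If $p=q$, two opposite colors on the 4-cycle agree, so all four colors must be equal; these states contribute $3\cdot2\alpha_j$. If $p\ne q$ (six states), then $f_A\ne0$ forces $(s,t)$ to be $(p,q)$ or $(q,p)$, according to the parity of $j$, with $f_A=1$; in either case the pattern on the 4-cycle is of the form $aabb$ or $abba$, and $f_{C_4}=1$. So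
\[
N(G)=6\alpha_j+6=2\cdot2^j+4(-1)^j+6,\qquad r(G)=\frac12+\frac{6+4(-1)^j}{2^{j+2}}\le\frac{21}{32}<\kappa,
\]
as $n=2j+4$; the maximum over $j\ge3$ is at $j=4$.

\subsection{$|B|\ge6$ and $j=2$}

Now $\rho(A)=\frac32$, and $G$ contains no $L_3$, no $K_{2,3}$ and no triangle. By \eqref{cB}, $c(B)\ge2$. Let $X$ be the last set with $c(X)=2$ in a growth sequence of $B$.
\begin{itemize}
\item If $\operatorname{core}(X)$ is a theta, it is not one of $L_3$, $K_4-e$, $K_{2,3}$, and $\rho(B)\le\rho(X)\le\frac{21}{32}$ by Lemma~\ref{values}(b).
\item If $\operatorname{core}(X)$ is a dumbbell whose cycles are not both 4-cycles, then $\rho(B)\le\frac9{16}$ by Lemma~\ref{values}(a).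
\item If $\operatorname{core}(X)$ is a dumbbell with two 4-cycles, then $|B|\ge8$, so $c(B)\ge3$ and the step after $X$ is a merge. Since $\rho(X)=\frac34\ne0$, Lemma~\ref{dumbbell} applies and gives $\rho(B)\le\frac{21}{32}$.
\end{itemize}
In all cases $r(G)^2\le\frac32\cdot\frac{21}{32}=\frac{63}{64}$ by \eqref{CS}.

\subsection{$|B|\ge6$ and $j\ge3$}

Now $\rho(A)\le\frac98$, so $\rho(B)\le\frac78$ would suffice. Since ladders have $\rho>1$, there must be an exception.

\begin{lemma}
Let $|B|\ge6$ and $j\ge3$. Either $\rho(B)\le\frac{27}{32}$, or $G[B]=L_i$ for some $i\ge3$.
\end{lemma}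

\begin{proof}
The idea is to follow the core along a growth sequence as long as it is a ladder; when it stops being one, a single merge brings $\rho$ down.

Take a growth sequence of $B$; by \eqref{cB}, $c(B)\ge2$. If the core of its sets with $c=2$ is not $L_3$, then $\rho(B)\le\frac34$ by Lemma~\ref{values}. Otherwise, note that $c(L_i)=(3i-2)-2i+1=i-1$, and let $i\ge3$ be the largest integer such that the sequence has sets with $c=i-1$ and their core is isomorphic to $L_i$.

If $c(B)=i-1$, then $|B|=2c(B)+2=2i$ by \eqref{cB}, so $B$ equals its core and $G[B]=L_i$.

Otherwise let $X$ be the last set with $c(X)=i-1$, let $Z=\operatorname{core}(X)\cong L_i$, and let the next vertex $v$ merge $e$ and $e'$. We show that $P_X(e=e')\ge\frac14$; then $\rho(B)\le\rho(X+v)\le\frac34\rho(L_i)\le\frac34\cdot\frac98=\frac{27}{32}$. By Lemma~\ref{merge} we may assume that $\hat e\ne\hat e'$ and $k\le1$.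

\emph{$k=0$.} Then $Y=\operatorname{core}(X+v)$ is $Z$ plus the vertex $v$, so $|\delta Y|=4-2+1=3$, while $|Y|=2i+1\ge7$ and $V\setminus Y\supseteq A$. This is a nontrivial cut of three edges, which is impossible.

\emph{$k=1$, with $\hat e,\hat e'$ at the same end of $Z$.} The ear has two internal vertices and joins the corners of one end, so $\operatorname{core}(X+v)\cong L_{i+1}$, contradicting the choice of $i$.

\emph{$k=1$, with $\hat e,\hat e'$ at opposite ends of $Z$.} By Lemma~\ref{merge}, $P_X(e=e')=\frac13(1-\lambda_Z(\hat e,\hat e'))$, so it suffices that $\lambda_Z(\hat e,\hat e')\le\frac14$, that is, $P_Z(\hat e=\hat e')\le\frac12$. From $f_Z=M^i$, the diagonal states in which $\hat e$ and $\hat e'$ agree have total weight $3\alpha_i^2$ in $\|f_Z\|^2=4^i+8$, and all off-diagonal states together have weight $6$. So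
\[
P_Z(\hat e=\hat e')\le\frac{3\alpha_i^2+6}{4^i+8}.
\]
For $i=3$ we have $\alpha_3=2$, and the bound is $\frac{18}{72}=\frac14$. For $i\ge4$, $3\alpha_i^2\le\frac13(2^i+2)^2$, and $\frac13(2^i+2)^2+6\le\frac12(4^i+8)$ is equivalent to $8\cdot2^i+20\le4^i$, which holds because $4^i\ge16\cdot2^i\ge8\cdot2^i+128$.
\end{proof}

If $\rho(B)\le\frac{27}{32}$, then $r(G)^2\le\frac98\cdot\frac{27}{32}=\frac{243}{256}<\frac{252}{256}=\frac{63}{64}$.

\emph{Two ladders.} It remains that $G[B]=L_i$ with $i\ge3$; by the choice of $j$, $i\le j$. Here \eqref{CS} gives no bound below $1$, and we count. The corners of $A$ are matched to the corners of $B$. The corners $t_1,b_1$ are not matched to the same end of $B$, as otherwise $L_{j+1}\subseteq G$. Name the ends of $B$ so that $t_1$ is matched to a left corner and $b_1$ to a right corner of $B$. Then one of $t_j,b_j$ is matched to the other left corner and the other one to the other right corner.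

Let $p,q,s,t$ be the colors of the edges at $t_1,b_1,t_j,b_j$, and let $w$ and $w'$ be the colors at the other left and the other right corner of $B$, so that $w,w'$ are $s,t$ in some order. The left end of $B$ thus carries $p,w$ and the right end carries $q,w'$. By \eqref{ladder}, the states with $f_A\ne0$ are of two kinds.
\begin{itemize}
\item $p=q=a$, $s=t=b$. Then both ends of $B$ carry $a$ and $b$. For $a=b$ we have $f_A=\alpha_j$ and $f_B=\alpha_i$, with total contribution $3\alpha_i\alpha_j$. For $a\neq b$ (six states), $f_A=\beta_j$, and the state of $B$ is off-diagonal, so $f_B\le1$; the total is at most $6\beta_j$.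
\item $p\ne q$ (six states), $f_A=1$. Then $(s,t)$ is determined by $(p,q)$ and $\{s,t\}=\{p,q\}$. If $w=p$, $w'=q$, then $B$ has $p,p$ on the left and $q,q$ on the right, and $f_B=\beta_i$. If $w=q$, $w'=p$, the state of $B$ is off-diagonal and $f_B\le1\le\beta_i$. The total is at most $6\beta_i$.
\end{itemize}
Therefore
\[
N(G)\le3\alpha_i\alpha_j+6\beta_i+6\beta_j,\qquad n=2(i+j).
\]
If $i=3$, then $\alpha_3=2$, $\beta_3=3$, so $N(G)\le6\alpha_j+18+6\beta_j=4\cdot2^j+18+2(-1)^j$, and
\[
r(G)\le\frac12+\frac{9+(-1)^j}{4\cdot2^j}\le\frac34 ,
\]
the maximum over $j\ge3$ being at $j=3$. If $i,j\ge4$, put $x=2^{-i}$ and $y=2^{-j}$, both at most $\frac1{16}$. From $\alpha_m\le\frac13(2^m+2)$ and $\beta_m\le\frac13(2^m+1)$,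
\[
r(G)\le\frac{(1+2x)(1+2y)}3+2y(1+x)+2x(1+y)\le\frac{27}{64}+\frac{17}{64}<\frac34 .
\]
In all cases $r(G)\le\kappa$. This completes the induction and the proof of Theorem~\ref{main}. \qed

\section{The gap below the closed ladders}\label{sec:gap}

We show that $\kappa$ in Theorem~\ref{main}(2) cannot be replaced by a constant below $\frac34$. For $i\ge0$ take two copies of $K_4-e$ and a ladder with $i$ rungs. Join the two vertices of degree $2$ of the first copy to the left corners of the ladder, and those of the second copy to the right corners, by two disjoint edges each. (For $i=1$ the ladder is a single edge, and each of its ends is joined to one vertex of degree $2$ in each copy; for $i=0$ the copies are joined directly by two disjoint edges.) The result is a connected simple cubic graph $G$ of order $n=8+2i$. It contains triangles. A closed ladder with $k\ge4$ rungs has none, because the rung neighbor and the two rail neighbors of a vertex lie on three consecutive rungs, and no two of them are adjacent. So $G$ is not a closed ladder.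

By parity, $f_{K_4-e}$ is supported on pairs of equal colors. Joining the two dangling edges of $K_4-e$ into one edge gives $K_4$, so $f_{K_4-e}(x,x)=N(K_4)/3=2$. Thus only diagonal states $(x,x)$ and $(y,y)$ occur at the two ends of the ladder, and between them it contributes the corresponding entry of $(J-I)^i$. These entries have sum $3\cdot2^i$, and hence
\[
N(G)=2\cdot2\cdot3\cdot2^i=12\cdot2^i=\tfrac34\cdot2^{n/2}.
\]
So the best constant in Theorem~\ref{main}(2) lies in $\bigl[\frac34,\sqrt{63/64}\,\bigr]$.

\begin{thebibliography}{9}
\bibitem{problem} \emph{Some problems in graph theory and graphs algorithmic theory}, \texttt{http://www.lirmm.fr/\~{}bessy/publis/intro.pdf}.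
\end{thebibliography}

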